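# Two stretched copies of one word: the language $S\to acSb\mid aSbc\mid\epsilon$ and $\mathbf{AC}^0$

## 1. The guess that the language must count, tested on small cases

Let $\Sigma=\{a,b,c\}$ and let $L$ be the language generated by
$$S\to acSb\ \mid\ aSbc\ \mid\ \epsilon .$$
The question, posed in "Tree-Structured Problems and Parallel Computation", is whether $L\in\mathbf{AC}^0$. Recall that $\mathbf{AC}^0$ is the class of languages recognized by families $(C_n)_{n\ge0}$ of Boolean circuits of constant depth and polynomial size with NOT gates and AND/OR gates of unbounded fan-in, where $C_n$ handles inputs of length $n$. Families may be non-uniform. $\mathbf{TC}^0$ is the same with MAJORITY gates added. A constant-depth (Turing) reduction to a language $X$ is a constant-depth polynomial-size circuit family that may also use gates deciding $X$. PARITY $\notin\mathbf{AC}^0$ (Furst–Saxe–Sipser; Ajtai), and MAJORITY is $\mathbf{TC}^0$-complete under these reductions.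

A derivation of $n$ steps produces $U_1U_2\cdots U_n\,V_n\cdots V_2V_1$ with each $(U_i,V_i)$ equal to $(ac,b)$ or $(a,bc)$. To check it, one must compare the block at the $i$-th $a$ with the block at the $i$-th $b$ *from the right*. The stray letters $c$ shift the positions, so finding the partner of a given $a$ seems to require counting the letters $c$. The answer one would first guess is therefore: **no**, $L\notin\mathbf{AC}^0$.

**A neighbor for which the guess is right.** Take $L'=L(S\to aSb\mid aSbc\mid\epsilon)$. For $y\in\{0,1\}^M$ let $v(y)$ replace each $0$ by $bb$ and each $1$ by $bc$. If $y$ has $k$ ones, then $v(y)$ has $2M-k$ blocks from $\{b,bc\}$. So $a^{2M-k}v(y)\in L'$ iff $y$ has exactly $k$ ones. The OR of these tests over odd $k$ is PARITY, hence $L'\notin\mathbf{AC}^0$.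

**Small words of $L$.** Write $1$ for the pair $(ac,b)$ and $0$ for $(a,bc)$. A word of $L$ is then determined by a hidden word $x\in\{0,1\}^n$. For $n=1$ we get $acb$ and $abc$. For $n=2$:
$$11\mapsto acacbb,\qquad 10\mapsto acabcb,\qquad 01\mapsto aacbbc,\qquad 00\mapsto aabcbc .$$
Each step adds three letters, so the length is always $3n$, and the number of blocks can be read off from the input length. The reduction above varied the number of blocks while keeping the length fixed, and here that is impossible.

**An easy subfamily.** The words with hidden word $0^i1^j$ are $a^i(ac)^jb^j(bc)^i$. One finds the ends of the runs and compares lengths, which is in $\mathbf{AC}^0$.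

**An attempt to rescue the guess.** One could try to reduce PARITY of $y\in\{0,1\}^M$ to $L$ by writing down the word with hidden word $x=y$. Its length $3M$ is fixed. But its first $b$ is preceded by exactly $M+\#_1(y)$ letters, so a circuit that outputs this word already computes $\#_1(y)$, and no $\mathbf{AC}^0$ circuit does that. The attempted reduction would have to solve the hard problem itself.

So the guess has lost its support, and in fact it is wrong.

## 2. Two theorems

**Theorem A.** $L=L(S\to acSb\mid aSbc\mid\epsilon)$ is in $\mathbf{AC}^0$.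

**Theorem B (classification).** Let $A,B,C$ be pairwise disjoint finite alphabets, $\mathcal U\subset AC^*$ and $\mathcal V\subset BC^*$ finite sets of words, $E\subseteq\mathcal U\times\mathcal V$, and $L_E=L(S\to USV\ ((U,V)\in E)\mid\epsilon)$.

1. If (∗) *$(U,V),(U,V')\in E$ implies $|V|=|V'|$, and $(U,V),(U',V)\in E$ implies $|U|=|U'|$*, then $L_E\in\mathbf{AC}^0$.
2. Otherwise $L_E\notin\mathbf{AC}^0$; in fact $L_E$ is $\mathbf{TC}^0$-complete under constant-depth (Turing) reductions.

Theorem A is the case $E=\{(ac,b),(a,bc)\}$: no block occurs in two pairs, so (∗) holds trivially. The neighbor $L'$ has $E=\{(a,b),(a,bc)\}$ and violates (∗). A third example is $E=\{(a,b),(a,b'),(a',b)\}$ with all blocks of length $1$. It satisfies (∗), and although $a',b'$ lie in the same connected component of the bipartite graph $E$, the pair $(a',b')$ is not allowed. This is why the final test must look at blocks and not only at components.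

Sections 3–10 prove B(1), hence A. Section 11 proves B(2).

## 3. One hidden word seen through two rulers

Throughout, $m$ is the input length and $w$ is a constant bounding all block lengths.

**Definition (view).** Let $\Gamma$ be a finite alphabet and $x=x_0\cdots x_{n-1}\in\Gamma^n$ with $n\ge1$ and $n+1\le m$. The elements of $[0,n]$ are called *boundaries*, and we put $x_n=\$\notin\Gamma$. For a weight $\omega:\Gamma\to\{1,\dots,w\}$ let
$$pos(a)=\sum_{i<a}\omega(x_i),\qquad P=pos([0,n]),\qquad N=pos(n),$$
and assume $N\le m$. The *view* of $x$ is the map $\lambda:[0,N]\to\Gamma\cup\{\$,\bot\}$ with $\lambda(pos(a))=x_a$ and $\lambda=\bot$ off $P$.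

*Example.* The word of $L$ with $x=1001$ is $acaaac\,bbcbcb$. Reading $acaaac$ from the left, with $\omega_1(1)=2$ and $\omega_1(0)=1$, gives the view $1\,\bot\,0\,0\,1\,\bot\,\$$, with $P=\{0,2,3,4,6\}$. Reading $bbcbcb$ from the right in blocks $b,bc,bc,b$, with $\omega_2(1)=1$ and $\omega_2(0)=2$, gives $1\,0\,\bot\,0\,\bot\,1\,\$$, with $P=\{0,1,3,5,6\}$. We see one word $x$ on two rulers.

**Reversal.** In the reversed word $x^R$ the boundary $a$ of $x$ becomes $n-a$. With the same weights, position $s$ becomes $N-s$. The label of $x^R$ at the boundary coming from $a$ is $x_{a-1}$ (or $\$$ if $a=0$), which is found within $w$ positions of $pos(a)$. So a view of $x^R$ is computed locally from a view of $x$, and everything below applies to $z\in\{x,x^R\}$. We write $z[i..j)=z_i\cdots z_{j-1}$, and we identify boundaries with elements of $P$ when convenient.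

**Fact 1.** Let $\sigma\le\sigma+h\le n$, let $o$ be a boundary, and let $\ell=pos(\sigma+h)-pos(\sigma)$. Then $z[o..o+h)$ exists and equals $z[\sigma..\sigma+h)$ if and only if $pos(o)+\ell\le N$ and $\lambda(pos(o)+\delta)=\lambda(pos(\sigma)+\delta)$ for $0\le\delta<\ell$. In that case $pos(o+i)-pos(\sigma+i)$ is constant for $0\le i\le h$.

*Proof.* If the words are equal, their letters have equal weights. So the boundaries sit at equal offsets, and the labels at all offsets below $\ell$ agree. Conversely, suppose $pos(o+i)-pos(o)=pos(\sigma+i)-pos(\sigma)$ for some $i<h$. At this offset, which is $<\ell$, the labels agree, and the label on the $\sigma$ side is $z_{\sigma+i}\in\Gamma$. Hence $z_{o+i}=z_{\sigma+i}$ (in particular $o+i<n$), and the gap to the next boundary is the same on both sides. Induct on $i$. $\square$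

**Definition (occurrence counts).** For boundaries $\sigma\le p$ of $z$ let
$$\mathrm{occ}(\sigma,p)=\#\{o: z[o..o+p-\sigma)=z[\sigma..p)\},\qquad \mathrm{occ}^+(\sigma,p)=\#\{o:\text{ moreover } z_{o+p-\sigma}=z_p\}.$$

*Example.* For $z=1001$: $\mathrm{occ}(1,2)=2$ (the letter $0$ occurs at $o=1,2$), $\mathrm{occ}^+(1,2)=1$ (only $o=1$ is followed by $0$), and $\mathrm{occ}(2,2)=5$ (the empty word).

**Fact 2.** $1\le\mathrm{occ}^+\le\mathrm{occ}\le n+1\le m$. Both counts are nondecreasing in $\sigma$; $\mathrm{occ}$ is nonincreasing in $p$; and $\mathrm{occ}(\sigma,p+1)=\mathrm{occ}^+(\sigma,p)$ for $p<n$.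

*Proof.* The boundary $o=\sigma$ is always counted. For $\sigma<p$, the map $o\mapsto o+1$ sends the sets counted for $\sigma$ injectively into those counted for $\sigma+1$. Lengthening the factor on the right can only lose occurrences. If $p<n$ then $z_p\in\Gamma$, so the occurrences of $z[\sigma..p]$ are exactly the occurrences of $z[\sigma..p)$ followed by $z_p$. $\square$

By Fact 1, for given positions of $\sigma,p,o$ in a view, membership of $o$ in the counted sets is decided by comparing labels, so it is in $\mathbf{AC}^0$.

## 4. Exact depth is PARITY-hard, drops of occurrence counts are not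

Suppose that, for words of $L$, we could compute the set of pairs $(s,t)$ such that $s$ in the first view and $t$ in the second view come from the same boundary of $x$. Then we would be done: starting from $(0,0)$, check that each related pair carries blocks in $E$ and that its successor pair is again related. If the input is not in $L$, the computed relation may be anything, because the test checks itself. This is done in Section 10. So the task is: never refute a true pair, and refute every false pair $(pos_1(a),pos_2(b))$ with $a\ne b$.

**Definition ($lcp$).** For boundaries $a\ne b$ of $z$ let $lcp(a,b)$ be the least $q$ with $z_{a+q}\ne z_{b+q}$. It exists and satisfies $\max(a,b)+q\le n$: at the latest, the larger boundary meets $\$$ while the smaller one still meets a letter. (In $z=1001$: $lcp(1,2)=1$.)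

**First attempt.** To refute $(a,b)$ with $q=lcp(a,b)$, guess $q$, walk $q$ letters from $a$ in view 1 and from $b$ in view 2, and compare the letters found. This stops at the words "walk $q$ letters". Exact depth in a single view is PARITY-hard: replace each bit $0$ of $y\in\{0,1\}^M$ by $aa$ and each bit $1$ by $ac$. The string has fixed length $2M$, but its right end has index $2M-\#_1(y)$, whose parity is that of $\#_1(y)$. What $\mathbf{AC}^0$ can do (Fact 4 below) is count up to a factor $1+1/\mathrm{polylog}$. So the landing point is blurred by $q/\mathrm{polylog}$, and reading a letter one block off might refute a true pair.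

**What gets past this.** We name the boundary $a+q$ by something other than its exact depth. At depth $q$ the two continuations separate: the occurrences of the common word $W=z[a..a+q)$ followed by $z_{a+q}$ and those followed by $z_{b+q}$ are disjoint, so on at least one side the occurrence count drops to at most a half. Along one word, a drop by a constant factor happens only $O(\log m)$ times. Occurrence counts can be approximated. So "the $c$-th drop" is a name that survives blurring, once the margins are arranged well.

*Example.* Let $x=0^h1$ with $h>18$, and for a boundary $a$ list the $p\ge a$ with $\mathrm{occ}^+(a,p)\le0.9\,\mathrm{occ}(a,p)$. For $a=0$: at $p=0$ the ratio is $h/(h+2)>0.9$. For $1\le p<h$ the counts are $h-p$ and $h-p+1$, so $p$ is listed iff $h-p\le9$. At $p=h$ and $p=h+1$ both counts are $1$. The listed depths are $h-9,\dots,h-1$. For $a=1$: at $p=1$ the ratio is $h/(h+2)$. For $2\le p<h$ the counts are $h-p+1$ and $h-p+2$, so $p$ is listed iff $p\ge h-8$. At $p=h$ the counts are $1$ and $2$, so $h$ is listed. At $p=h+1$ both counts are $1$. The listed depths are again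 $h-9,\dots,h-1$. Now $lcp(0,1)=h-1$, and this is the *ninth* listed depth on both sides. The ninth listed boundaries are $h-1$ and $h$, and they carry different letters $0\neq1$. No large number was counted.

It can happen that only one of $a+q$, $b+q$ is listed. In $x=(01)^h00$ with $h>18$, take $a=2h$ and $b=0$, so $q=1$ and $W=0$. The letter $0$ occurs $h+2$ times, followed by $0$ once, by $1$ in $h$ cases and by $\$$ once. So $a+1$ is listed, but $b+1$ is not, since $h/(h+2)>0.9$. Then the $c$-th listed boundary for $b$ is some $b+q'$ with $q'>q$, or does not exist. If it exists, we jump to $a+q$ and $b+q'$ and look *backward*. If the common suffix is short, we have a new pair with a much smaller $lcp$ and repeat. If it is long, a long stretch is periodic, and in a periodic stretch exact counting *is* possible: divide the length on the ruler by the length of one period.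

The scales shrink by a factor $R\approx\log m$ per step, so there are about $\log m/\log\log m$ steps, too many to perform one after the other in constant depth. But each step is named by $O(\log\log m)$ bits and needs only a *coarse* position of its starting point. So we guess all names and all coarse positions at once ($O(\log m)$ bits) and check all steps in parallel.

## 5. Thresholds, approximate counts, parameters

Let $\Lambda=\lceil\log_2m\rceil$. We may take $m$ larger than any given constant. Functions of $O(\log m)$ bits, such as division of $O(\log m)$-bit numbers, are in $\mathbf{AC}^0$ by tables.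

**Fact 3.** For fixed $e$, the functions "at least $t$ of the $M$ input bits are $1$", with $M\le m+1$ and $t\le\Lambda^e$, have circuits of constant depth and size $m^{O(1)}$. So exact counting up to $\Lambda^e$ is in $\mathbf{AC}^0$.

*Proof.* Let $t\ge1$. A random map $h:[M]\to[t^2]$ is injective on a fixed $t$-set with probability at least $1-\binom t2/t^2>\frac12$. There are at most $M^t$ such sets, so by a union bound some family of $t\lceil\log_2M\rceil+1$ maps contains, for every $t$-set, a map injective on it. Hence at least $t$ bits are $1$ iff for some $h$ in the family at least $t$ of the $t^2$ buckets $h^{-1}(v)$ contain a $1$. It remains to count exactly on $\Lambda^{O(1)}$ bits. Count groups of $\Lambda$ bits by tables. Then repeatedly add groups of $\lfloor\sqrt\Lambda\rfloor$ numbers of $O(\log\Lambda)$ bits each by tables; for large $m$ a table has at most $\Lambda$ input bits. Each round divides the number of summands by about $\sqrt\Lambda$, so $O(1)$ rounds suffice. $\square$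

We recall Chernoff's bounds for a sum $X$ of independent $0/1$ variables: $\Pr[X<(1-\delta)\mathbb EX]\le e^{-\delta^2\mathbb EX/2}$ for $0<\delta<1$, and $\Pr[X\ge(1+\delta)\mu']\le e^{-\delta^2\mu'/3}$ for $0<\delta\le1$ and $\mu'\ge\mathbb EX$.

**Fact 4.** For fixed $e$ and $\Lambda^{-e}\le\eta\le1$, $\mathbf{AC}^0$ circuits map $M\le m+1$ bits containing $\mathsf C$ ones to a number $\hat{\mathsf C}$ with $\mathsf C\le\hat{\mathsf C}\le(1+\eta)\mathsf C$.

*Proof.* Pad with zeros to $M=m+1$. Let $\varepsilon=\eta/2\le\frac12$ and $\tau=\lceil600\varepsilon^{-2}\ln M\rceil$, which is polylogarithmic. For each $1\le t\le M$ we build a circuit that accepts if $\mathsf C\ge t$ and rejects if $\mathsf C\le(1-\varepsilon)t$. If $t\le\tau$, use Fact 3. Otherwise sample $\ell=\lceil M\tau/t\rceil\le M$ input positions with replacement, and test by Fact 3 whether the number $X$ of ones seen is at least $(1-\varepsilon/2)\tau$.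

If $\mathsf C\ge t$, then $\mathbb EX\ge\tau$, and the test errs with probability at most $e^{-\varepsilon^2\tau/8}\le M^{-3}$.

If $\mathsf C\le(1-\varepsilon)t$, then $\mathbb EX\le(M\tau/t+1)(1-\varepsilon)t/M\le(1-\varepsilon)(\tau+1)\le\mu':=(1-\frac34\varepsilon)\tau$, because $\frac\varepsilon4\tau\ge1$. Define $\delta$ by $1+\delta=(1-\frac\varepsilon2)/(1-\frac34\varepsilon)$. Then $\delta=\frac{\varepsilon/4}{1-3\varepsilon/4}\in(0,1]$ and $\delta^2\mu'=\frac{\varepsilon^2\tau}{16(1-3\varepsilon/4)}\ge\varepsilon^2\tau/16$. So the test errs with probability at most $e^{-\varepsilon^2\tau/48}\le M^{-3}$.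

Take an OR of $2M$ independent ANDs of $M$ independent tests. In the first case each AND fails with probability at most $M\cdot M^{-3}$, so the OR fails with probability at most $(M^{-2})^{2M}=M^{-4M}$. In the second case the OR accepts with probability at most $2M\cdot M^{-3M}$. Both are below $2^{-M}$, so by a union bound over the $2^M$ inputs some choice of samples is correct on all inputs; fix it. Let $\hat{\mathsf C}$ be the largest accepted $t$, or $0$ if there is none. If $\mathsf C\ge1$, then $t=\mathsf C$ is accepted, so $\hat{\mathsf C}\ge\mathsf C$. If $\hat{\mathsf C}>0$, then $\mathsf C>(1-\varepsilon)\hat{\mathsf C}$, so $\hat{\mathsf C}\le\mathsf C/(1-\varepsilon)\le(1+2\varepsilon)\mathsf C=(1+\eta)\mathsf C$. If $\mathsf C=0$, every $t$ is rejected. $\square$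

**Parameters.** $R$ is the power of two with $1000\Lambda\le R<2000\Lambda$; $T=60\Lambda$; $H$ is minimal with $R^H>m$, so $R^{H-1}\le m$, and $H\ge6$ for large $m$; $K=H-5$; $r_k=R^{H-k}$. For $k<K$ put $g_k=r_k/R^4\ge R^2$ and $\gamma_k=g_k/16$, an integer. Further, $\eta=1/(64R^4)$ and $\theta_l=0.9-0.3\,l/T$ for $0\le l\le T$, so $\theta_0=0.9$ and $\theta_T=0.6$. Note
$$r_0>m,\qquad r_K=R^5,\qquad r_{k+1}=r_k/R=g_kR^3 .$$
Here $r_k$ is the scale at level $k$, $g_k$ is the grid on which depths are named, and $\gamma_k$ is the allowed blur of a starting position.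

## 6. Candidates, runs and labels, defined from the word alone

Everything in this section refers to $x$ and not to weights. This is what makes values comparable between two views. Fix a level $k<K$ and write $r,g,\gamma$ for $r_k,g_k,\gamma_k$.

**Definition (candidates).** Let $j,D$ be integers with $T\le j$, $j+T<D-2T$, $D\le R^4$. For $0\le l\le T$ and a boundary $a$ of $z$, let $C_l(a)$ be the set of boundaries $p$ with
$$(D-2T+l)g\le p-a\le(D+2T-l)g,\qquad \mathrm{occ}^+(a+(j+l)g,\,p)\le\theta_l\,\mathrm{occ}(a+(j-l)g,\,p).$$
Here $a\le a+(j-l)g\le a+(j+l)g<p$.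

The list in Section 4 is the unblurred prototype: the same drop condition, with the occurrence window starting at $a$ itself. The index $l$ measures strictness: as $l$ grows, the range shrinks by $g$ on both sides, the two starting points move apart, and the threshold falls. This leaves room for errors between consecutive $l$.

**Fact 5.** (a) $C_0(a)\supseteq C_1(a)\supseteq\dots\supseteq C_T(a)$. (b) $|C_0(a)|\le8\Lambda$.

*Proof.* (a) If $p\in C_{l+1}(a)$, the range condition for $l$ holds, and by monotonicity in $\sigma$
$$\mathrm{occ}^+(a+(j+l)g,p)\le\mathrm{occ}^+(a+(j+l+1)g,p)\le\theta_{l+1}\mathrm{occ}(a+(j-l-1)g,p)\le\theta_l\,\mathrm{occ}(a+(j-l)g,p).$$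
(b) Let $\sigma=a+jg$ and $C_0(a)=\{p_1<\dots<p_s\}$ with $s\ge1$. For $i<s$ we have $p_i<n$, so by Fact 2 $\mathrm{occ}(\sigma,p_{i+1})\le\mathrm{occ}(\sigma,p_i+1)=\mathrm{occ}^+(\sigma,p_i)\le0.9\,\mathrm{occ}(\sigma,p_i)$. Hence $1\le0.9^{s-1}m$, so $s\le1+6.6\Lambda\le8\Lambda$. $\square$

A positive integer $\pi\le|Y|$ is a *period* of a word $Y$ if $Y[t]=Y[t+\pi]$ whenever both letters exist.

**Definition (runs).** Let $D'\ge1$, $\ell\ge2$, $D'+\ell\le R^4$ be integers, and $V=z[a+D'g..a+(D'+\ell)g)$. If $V$ exists and its minimal period $\pi$ is at most $|V|/2$, let $[\bar l,\bar u)\subseteq[0,n)$ be the maximal interval containing that of $V$ on which $z$ has period $\pi$. It is unique, because two such intervals overlap in at least $\pi$ letters and so their union again has period $\pi$. Put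
$$\mathrm{Per}(a)=\Big\lfloor\frac{\bar u-\max(\bar l,a)}{\pi}\Big\rfloor .$$

*Example* (leaving the scale $g$ aside). In $x=(01)^h00$ the run of period $2$ is $[0,2h+1)$, so from $a=1$ one gets $\lfloor2h/2\rfloor=h$. On the rulers of Section 3 one period weighs $3$ in both views, and the distance from $pos(1)$ to $pos(2h+1)$ is $(3h+1)-1$ in the first view and $(3h+2)-2$ in the second. Both give $3h/3=h$.

**Definition (labels).** A label is $\Pi=(\pi_0,\dots,\pi_{\kappa-1};\rho)$ with $\kappa\le K$. Each $\pi_k$ is *idle* or a tuple $(j,D,l,c)$ with $j,D$ as above, $1\le l\le T-2$, $1\le c\le8\Lambda$. If $\kappa<K$, then $\rho$ is SHORT$(j,D,l,c)$, LETTER$(j,D,l,c)$ or PER$(D',\ell)$, with the same restrictions on the parameters. If $\kappa=K$, then $\rho=$ LOC$(i)$ with $0\le i\le R^5$. At level $k$ the direction is forward ($z=x$) if the number of non-idle entries among $\pi_0,\dots,\pi_{k-1}$ is even, and backward ($z=x^R$) otherwise.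

**Definition (ideal chain and value).** From a boundary $a$ of $x$ put $a_0=a$. If $\pi_k$ is idle, $a_{k+1}=a_k$. If $\pi_k=(j,D,l,c)$, then $a_{k+1}$ is the $c$-th smallest element of $C_l(a_k)$, undefined if $|C_l(a_k)|<c$. Here $C_l$ is taken at level $k$ for the direction word $z$ of level $k$, in the coordinates of $z$; when the direction flips, $a_{k+1}$ is rewritten in the coordinates of the reversed word. The partial value $val_\Pi(a)$, taken at level $\kappa$ in its direction word, is:

- SHORT: the truth value of $|C_l(a_\kappa)|<c$.
- LETTER: $z_p$ for the $c$-th smallest $p\in C_l(a_\kappa)$.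
- PER: $\mathrm{Per}(a_\kappa)$.
- LOC: $z_{a_K+i}$, defined only if $a_K+i\le n$.

*Example.* $\Pi=((j,D,l,3),\text{idle};\mathrm{PER}(D',\ell))$ says: from $a$ go to the third element of $C_l(a)$ at level $0$, turn around, stay there during level $1$, and at level $2$ count periods in the backward direction.

**Definition (robust).** $(\Pi,a)$ is *robust* if the chain and the value are defined and

- whenever $C_l(a_k)$ is used, in the chain or for the value, $C_{l-1}(a_k)=C_{l+2}(a_k)$;
- for PER, with $g=g_\kappa$: $a_\kappa+(D'+\ell+1)g\le n$, and every word $z[\sigma_1..\sigma_2)$ with $\sigma_1-a_\kappa\in[(D'-1)g,D'g]$ and $\sigma_2-a_\kappa\in[(D'+\ell)g,(D'+\ell+1)g]$ has a minimal period $\pi$ with $8w^2\pi\le\sigma_2-\sigma_1$.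

Robustness says that the step does not notice a blur of its starting point. The value depends only on $x$ and $m$. The constant $w$ enters only into robustness.

## 7. Every two boundaries are separated by a robust label

**Fact 6.** (a) (Fine–Wilf) A word of length at least $p+q$ with periods $p,q$ has period $\gcd(p,q)$. (b) If $Y$ has minimal period $\pi$ and $V$ is a factor of $Y$ with $|V|\ge2\pi$, then $V$ has minimal period $\pi$.

*Proof of (b).* $V$ has period $\pi$. If it had a period $\pi'<\pi$, then by (a) it would have period $d=\gcd(\pi,\pi')<\pi$, and $d\mid\pi$. So a factor of $Y$ of length $\pi$ is a power of a word of length $d$. As $Y$ has period $\pi$, all of $Y$ has period $d$, a contradiction. $\square$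

**Lemma 1 (Distinguishing Lemma).** If $a\ne b$ are boundaries of $x$, there is a label $\Pi$ such that $(\Pi,a)$ and $(\Pi,b)$ are robust and $val_\Pi(a)\neq val_\Pi(b)$.

*Proof.* We construct $\pi_0,\pi_1,\dots$ and keep the invariant: *at level $k$, in the current direction word $z$, $a_k\ne b_k$ and $q:=lcp(a_k,b_k)<r_k$.* It holds at level $0$, as $q\le n<r_0$. If level $K$ is reached, then $q<R^5$, both $a_K+q$ and $b_K+q$ are at most $n$, and LOC$(q)$ distinguishes.

Let $k<K$ and write $a,b$ for $a_k,b_k$. If $q<r_{k+1}$, let $\pi_k$ be idle; the invariant persists. Otherwise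
$$gR^3=r_{k+1}\le q<r_k=gR^4 .$$
Put $W=z[a..a+q)=z[b..b+q)$, $\alpha=z_{a+q}\ne\beta=z_{b+q}$ and $D=\lfloor q/g\rfloor\le R^4$.

**Step 1: choose $j$.** The purpose is to find a stretch of possible starting points over which the occurrence count hardly changes, so that blurring the start does not hide the drop at depth $q$. Let $I=\lfloor q/(4Tg)\rfloor\ge R^3/(240\Lambda)-1\ge8\Lambda$. The ratios
$$\mathrm{occ}(a+(2i+2)Tg,\,a+q)\big/\mathrm{occ}(a+2iTg,\,a+q),\qquad0\le i<I,$$
are at least $1$, and their telescoping product is at most $m\le2^\Lambda$. So one of them is at most $2^{1/8}\le1.1$. For that $i$ put $j=(2i+1)T$. With $\sigma^\pm=a+(j\pm T)g$,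
$$\mathrm{occ}(\sigma^+,a+q)\le1.1\,\mathrm{occ}(\sigma^-,a+q).\tag{1}$$
The parameters are admissible: $j\ge T$ and $j+T\le2IT\le q/(2g)$, so $D-2T-(j+T)\ge\frac q{2g}-1-2T\ge R^3/2-1-2T>0$. The counts in (1) depend only on factors of $W$, so (1) holds with $b$ in place of $a$, with the same counts.

**Step 2: one of the two mismatch boundaries is a strict candidate.** We need this so that depth $q$ appears in at least one list. Among the $\mathrm{occ}(\sigma^+,a+q)$ occurrences of $W[(j+T)g..q)$, those followed by $\alpha$ and those followed by $\beta$ are disjoint. So one of the numbers $\mathrm{occ}^+(a+(j+T)g,a+q)$, $\mathrm{occ}^+(b+(j+T)g,b+q)$ is at most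
$$\tfrac12\mathrm{occ}(\sigma^+,a+q)\le0.55\,\mathrm{occ}(\sigma^-,a+q)\le\theta_T\,\mathrm{occ}(\sigma^-,a+q).$$
As $Dg\le q<(D+1)g$, also $(D-T)g\le q\le(D+T)g$. Hence
$$a+q\in C_T(a)\quad\text{or}\quad b+q\in C_T(b).\tag{2}$$

**Step 3: choose $l$.** The purpose is the robustness condition $C_{l-1}=C_{l+2}$, for $a$ and $b$ at the same time. By Fact 5 each of the two chains $C_0\supseteq\dots\supseteq C_T$ has at most $8\Lambda$ strict inclusions. Of the $20\Lambda\ge16\Lambda+1$ index intervals $[3i,3i+3]$, $0\le i<20\Lambda$, one contains no strict inclusion of either chain. Put $l=3i+1$. Then $C_{l-1}=C_{l+2}$ for both, and $1\le l\le3(20\Lambda-1)+1=T-2$.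

**Step 4: the lists agree before depth $q$.** This allows us to name the depth $q$ by a rank. For $i'<q$ we have $a+i'\in C_l(a)\iff b+i'\in C_l(b)$, since all words involved, including the letter at depth $i'$, lie inside $W$. Let $c-1$ be the common number of elements of depth less than $q$. By (2) and Fact 5(a), $a+q\in C_l(a)$ or $b+q\in C_l(b)$. This element is the $c$-th of its list, so $c\le8\Lambda$.

**Step 5: both mismatch boundaries are listed.** If $a+q\in C_l(a)$ and $b+q\in C_l(b)$, these are the $c$-th elements, and LETTER$(j,D,l,c)$ distinguishes, as $\alpha\ne\beta$.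

**Step 6: exactly one is listed.** Say $a+q\in C_l(a)$ and $b+q\notin C_l(b)$; the other case is symmetric. If $|C_l(b)|<c$, SHORT$(j,D,l,c)$ distinguishes, because $|C_l(a)|\ge c$. Otherwise the $c$-th element of $C_l(b)$ is $b+q'$ with $q'>q$, and
$$\Delta:=q'-q\le(D+2T)g-q\le2Tg .$$
Let $W'=z[b..b+q')$, of which $W$ is a prefix. Let $q_1\le q$ be the length of the longest common suffix of $W$ and $W'$. The next two steps treat short and long suffixes.

**Step 7: short suffix, so turn around and shrink the scale.** Let $q_1<r_{k+1}$. As $q_1<q$, the letters preceding the two suffixes exist inside $W$ and $W'$, and they differ. Let $\pi_k=(j,D,l,c)$. Then $a_{k+1}$ and $b_{k+1}$ are the boundaries $a+q$ and $b+q'$, the direction flips, and in the reversed word their $lcp$ equals $q_1<r_{k+1}$; in particular $a_{k+1}\ne b_{k+1}$. The invariant holds at level $k+1$.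

**Step 8: long suffix, so there is a long run.** Let $q_1\ge r_{k+1}=gR^3$. The common suffix gives $W[t]=W'[t+\Delta]$ for $q-q_1\le t<q$. Since $W$ is a prefix of $W'$, this reads $W'[t]=W'[t+\Delta]$. So
$$Y:=W'[q-q_1..q'),\qquad|Y|=q_1+\Delta,$$
has period $\Delta$. Let $\pi$ be its minimal period. Since $q_1\ge gR^3\ge2Tg\ge\Delta$, we have $|Y|\ge2\Delta\ge\pi+\Delta$, so by Fact 6(a) $\gcd(\pi,\Delta)$ is a period. By minimality $\pi\mid\Delta$, so $\pi\le\Delta\le2Tg$. Also $Y[0..q_1)=W[q-q_1..q)$.

**Step 9: parameters and robustness of PER.** We place $V$ well inside the periodic part. Put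
$$D'=\lceil(q-q_1)/g\rceil+1,\qquad\ell=\lfloor q/g\rfloor-1-D'.$$
Then $(D'-1)g\ge q-q_1$ and $(D'+\ell+1)g=\lfloor q/g\rfloor g\le q$. From $\lfloor q/g\rfloor\ge q/g-1$ and $D'\le(q-q_1)/g+2$ we get $\ell g\ge q_1-4g\ge(R^3-4)g$. So $\ell\ge2$, $D'\ge1$, $D'+\ell\le R^4$, and $a+(D'+\ell+1)g\le a+q\le n$; likewise for $b$. All words in the robustness condition, for $a$ and for $b$ ($V$ is among them), are factors of $W[q-q_1..q)=Y[0..q_1)$ of length at least $\ell g\ge(R^3-4)g\ge16w^2Tg\ge8w^2\pi$, for $m$ large. By Fact 6(b) they have minimal period $\pi$. So PER$(D',\ell)$ is defined and robust for both.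

**Step 10: the values of PER differ.** The run of $a$ stops at the mismatch, the run of $b$ continues past it. For $a$: the word $z[a+q-q_1..a+q)$ has period $\pi$ and contains $V$. Since $q'>q$, $W'[q]=z_{b+q}=\beta$, and
$$z_{a+q}=\alpha\ne\beta=W'[q]=Y[q_1]=Y[q_1-\pi]=W[q-\pi]=z_{a+q-\pi}.$$
So $\bar u_a=a+q$ (also if $\alpha=\$$, when $a+q=n$). For $b$: $z[b+q-q_1..b+q')=Y$ has period $\pi$ and contains $V$, so $\bar u_b\ge b+q'$. Since $V$ and everything to its left up to $a$ (respectively $b$) lies in the common word $W$, we have $\max(\bar l_a,a)-a=\max(\bar l_b,b)-b=:f$. Hence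
$$\mathrm{Per}(a)=\Big\lfloor\frac{q-f}\pi\Big\rfloor,\qquad\mathrm{Per}(b)\ge\Big\lfloor\frac{q'-f}\pi\Big\rfloor\ge\mathrm{Per}(a)+1,$$
because $q'-q=\Delta\ge\pi$. So PER$(D',\ell)$ distinguishes. $\square$

## 8. Reading lists and runs from a coarse position

Fix $k<K$, a view of $z$ and an integer $G$, and suppose $|pos(a)-G|\le\gamma$. For $p\in P$ let the *depth* $d(p)$ be the index of $p$ minus $a$. For $p\in P$ with $p\ge G$ let $\mathsf D(p)=\#(P\cap[G,p))$, and let $\hat e(p)$ be its estimate by Fact 4 with accuracy $\eta$.

**Step 1: the estimate is good to within a fraction of $g$.** For $p\ge G$, $\mathsf D(p)-d(p)$ is $\pm$ the number of elements of $P$ in the half-open interval between $G$ and $pos(a)$, so $|\mathsf D(p)-d(p)|\le\gamma=g/16$. Since $\eta\cdot3r=3g/64<g/16$,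
$$d(p)\le2r\ \Rightarrow\ |\hat e(p)-d(p)|\le g/8,\qquad d(p)>2r\ \Rightarrow\ \hat e(p)\ge d(p)-\gamma>1.5r.\tag{3}$$
(In the first case $\mathsf D(p)\le2r+\gamma\le3r$.) Elements $p<G$ of $P$ have $d(p)\le\gamma$.

**Step 2: approximate markers.** These replace the unreachable boundaries $a+yg$. For $g/2\le y\le1.1r$ let $\sigma_y$ be the first $p\in P$, $p\ge G$, with $\hat e(p)\ge y$. Then
$$\text{if }\sigma_y\text{ exists: } d(\sigma_y)\in[y-g/8,\;y+g/2];\qquad\text{if not: no boundary has depth}>y+g/8.\tag{4}$$
Indeed, the lower bound is (3). The first $p\ge G$ in $P$ has $\mathsf D(p)=0$ and $\hat e(p)=0<y$. So $\sigma_y$ has a predecessor $p^-$ in $P\cap[G,N]$, with $\hat e(p^-)<y\le1.1r$. By (3) $d(p^-)\le y+g/8$, so $d(\sigma_y)\le y+g/8+1\le y+g/2$. If $\sigma_y$ does not exist, (3) bounds the depth of all $p\ge G$ by $y+g/8$, and the other depths are at most $\gamma$.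

**Lemma 2.** Given $(k,j,D)$ and $G$, sets $\tilde C_0,\dots,\tilde C_{T-1}\subseteq P$ are $\mathbf{AC}^0$-computable from the view such that whenever $|pos(a)-G|\le\gamma_k$,
$$C_{l+1}(a)\subseteq\tilde C_l\subseteq C_l(a)\qquad(0\le l\le T-1).$$

*Proof.* Let $\hat\sigma^-=\sigma_y$ for $y=(j-l-\frac12)g\ge g/2$, and $\hat\sigma^+=\sigma_y$ for $y=(j+l+\frac12)g<Dg\le r$. If one of them does not exist, put $\tilde C_l=\emptyset$. This is correct: by (4) no boundary has depth at least $(j+T)g$, hence none has depth at least $(D-2T)g>(j+T)g$, so $C_l(a)=\emptyset$. Otherwise (4) gives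
$$(j-l-1)g\le d(\hat\sigma^-)\le(j-l)g,\qquad(j+l)g\le d(\hat\sigma^+)\le(j+l+1)g.\tag{5}$$
Let $\mu=\frac12(\theta_l+\theta_{l+1})$, and let $\tilde C_l$ be the set of $p\in P$ with $p\ge G$, $p\ge\hat\sigma^-$, $p\ge\hat\sigma^+$ and
$$(D-2T+l+\tfrac12)g\le\hat e(p)\le(D+2T-l-\tfrac12)g,\qquad\widehat{\mathrm{occ}}{}^+(\hat\sigma^+,p)\le\mu\,\widehat{\mathrm{occ}}(\hat\sigma^-,p),$$
where hats denote estimates by Fact 4. Note $\theta_l-\mu=\mu-\theta_{l+1}=0.15/T\ge\eta$, and $(D+2T)g\le1.1r$ because $2T\le0.12R\le0.1R^4$.

*First inclusion.* Let $p\in C_{l+1}(a)$. Then $d(p)\ge(D-2T)g>(j+T)g\ge d(\hat\sigma^\pm)$, so $p\ge\hat\sigma^\pm\ge G$. As $d(p)\le1.1r$, the condition on $\hat e$ follows from (3). By (5) and monotonicity,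
$$\widehat{\mathrm{occ}}{}^+(\hat\sigma^+,p)\le(1+\eta)\,\mathrm{occ}^+(a+(j+l+1)g,p)\le(1+\eta)\theta_{l+1}\,\mathrm{occ}(a+(j-l-1)g,p)\le\mu\,\mathrm{occ}(\hat\sigma^-,p)\le\mu\,\widehat{\mathrm{occ}}(\hat\sigma^-,p),$$
using $(1+\eta)\theta_{l+1}\le\theta_{l+1}+\eta\le\mu$.

*Second inclusion.* Let $p\in\tilde C_l$. Since $\hat e(p)\le1.1r$, (3) gives $d(p)\le2r$, then $|\hat e(p)-d(p)|\le g/8$, and then the range condition of $C_l(a)$. Moreover
$$\mathrm{occ}^+(a+(j+l)g,p)\le\mathrm{occ}^+(\hat\sigma^+,p)\le\widehat{\mathrm{occ}}{}^+(\hat\sigma^+,p)\le\mu(1+\eta)\,\mathrm{occ}(\hat\sigma^-,p)\le\theta_l\,\mathrm{occ}(a+(j-l)g,p).\qquad\square$$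

**Definition (certified list).** For $1\le l\le T-2$ the list for $(j,D,l)$ and $G$ is *certified* if $\tilde C_{l-1}=\tilde C_l=\tilde C_{l+1}$. The list is then $\tilde C_l$.

If $|pos(a)-G|\le\gamma$, Lemma 2 and Fact 5(a) give
$$C_{l+2}(a)\subseteq\tilde C_{l+1}\subseteq C_{l+1}(a)\subseteq\tilde C_l\subseteq C_l(a)\subseteq\tilde C_{l-1}\subseteq C_{l-1}(a).\tag{6}$$
Hence certified implies $\tilde C_l=C_l(a)$, and $C_{l-1}(a)=C_{l+2}(a)$ implies certified. For instance, if $C_{l-1}(a)=\dots=C_{l+2}(a)=\{p_1,p_2\}$, all seven sets in (6) are $\{p_1,p_2\}$, and the list is found exactly although every count was approximate. The $c$-th element ($c\le8\Lambda$), if there is one, is extracted by Fact 3. The list depends only on the coarse $G$ and not on $pos(a)$.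

**Lemma 3.** Given $(k,D',\ell)$, $G$ with $|pos(a)-G|\le\gamma_k$, and the exact position $pos(a)$, an $\mathbf{AC}^0$ procedure outputs "uncertified" or the value $\mathrm{Per}(a)$. It outputs the value if the robustness condition for PER holds at $a$.

*Proof.* **Step 1: bracket $V$ and find its period on the ruler.** Let $\sigma_1=\sigma_y$ for $y=(D'-\frac12)g$ and $\sigma_2=\sigma_y$ for $y=(D'+\ell+\frac12)g\le1.1r$; answer "uncertified" if one is missing. By (4),
$$d(\sigma_1)\in[(D'-1)g,D'g],\qquad d(\sigma_2)\in[(D'+\ell)g,(D'+\ell+1)g],$$
so $V$ exists and $\hat V=z[\sigma_1..\sigma_2)$ contains it. Let $\Omega$ be the least positive integer $<pos(\sigma_2)-pos(\sigma_1)$ with $pos(\sigma_1)+\Omega\in P$ and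
$$\lambda(y)=\lambda(y+\Omega)\quad\text{for all }y\in[pos(\sigma_1),pos(\sigma_2)-\Omega).\tag{7}$$
For $0<\pi'<|\hat V|$ and $\Omega'=pos(\sigma_1+\pi')-pos(\sigma_1)$, the word $\hat V$ has period $\pi'$ iff $z[\sigma_1..\sigma_2-\pi')=z[\sigma_1+\pi'..\sigma_2)$. By Fact 1 with $o=\sigma_1$, $\sigma=\sigma_1+\pi'$, this holds iff (7) holds with $\Omega'$. So $\Omega$ exists iff the minimal period $\pi$ of $\hat V$ is less than $|\hat V|$, and then $\Omega=pos(\sigma_1+\pi)-pos(\sigma_1)$. Certify iff $\Omega$ exists and $pos(\sigma_2)-pos(\sigma_1)\ge8w\Omega$.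

**Step 2: if certified, $V$ and $\hat V$ lie in the same run.** We have $|\hat V|\ge8\Omega\ge8\pi$. Since $|\hat V|\le|V|+2g$ and $|V|=\ell g\ge2g$, we get $|V|\ge|\hat V|/2\ge4\pi$. By Fact 6(b) $V$ has minimal period $\pi$, so $\mathrm{Per}(a)$ is defined, and the maximal $\pi$-periodic interval around $V$ is the one around $\hat V$.

**Step 3: the right end.** $\bar u$ is the largest $p\in P$, $p\ge\sigma_2$, such that $\lambda(y)=\lambda(y+\Omega)$ on $[pos(\sigma_1),pos(p)-\Omega)$: by Fact 1 with $o=\sigma_1$, $\sigma=\sigma_1+\pi$, this condition says that $z[\sigma_1..p)$ has period $\pi$.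

**Step 4: the left end.** $\bar l$ is the smallest $l\in P$, $l\le\sigma_1$, such that $\lambda(y)=\lambda(y+\Omega)$ on $[pos(l),pos(\sigma_2)-\Omega)$. We show that this shift condition is equivalent to "$z[l..\sigma_2)$ has period $\pi$". If it has period $\pi$, all its factors of length $\pi$ are conjugate and have weight $\Omega$. So $pos(l+\pi)=pos(l)+\Omega$, and Fact 1 with $o=l$, $\sigma=l+\pi$ gives the shift condition. Conversely, under the shift condition $\lambda(pos(l)+\Omega)=z_l\ne\bot$, so $pos(l)+\Omega=pos(l+\pi'')$ for some $\pi''$. By Fact 1, $z[l..\sigma_2)$ has period $\pi''$ and $pos(i+\pi'')=pos(i)+\Omega$ for $l\le i\le\sigma_2-\pi''$. As $\pi''\le\Omega\le|\hat V|$, we may take $i=\sigma_1$. Then $pos(\sigma_1+\pi'')=pos(\sigma_1)+\Omega=pos(\sigma_1+\pi)$, so $\pi''=\pi$.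

**Step 5: the number of periods.** Since $d(\sigma_1)\ge0$, the interval $[\max(\bar l,a),\bar u)$ contains $\hat V$. It has period $\pi$, each full period weighs $\Omega$, and a proper remainder weighs less than $\Omega$. So
$$\mathrm{Per}(a)=\lfloor(pos(\bar u)-\max(pos(\bar l),pos(a)))/\Omega\rfloor ,$$
a division of $O(\log m)$-bit numbers.

**Step 6: robust implies certified.** The boundary $a+(D'+\ell+1)g\le n$ has depth between $\gamma$ and $2r$, so its position is at least $G$ and its $\hat e$ is at least $(D'+\ell+1)g-g/8$. Hence $\sigma_1,\sigma_2$ exist. By robustness the minimal period $\pi$ of $\hat V$ satisfies $8w^2\pi\le|\hat V|$. So $\Omega$ exists, $\Omega\le w\pi$, and $pos(\sigma_2)-pos(\sigma_1)\ge|\hat V|\ge8w^2\pi\ge8w\Omega$. The procedure certifies. $\square$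

## 9. Checking a whole chain in parallel

Fix a view of $x$, a label $\Pi$, and a sequence $\mathcal G=(G_k)_{0\le k\le\min(\kappa,K-1)}$ of integers. All positions $s_k$ and all $G_k$ are recorded in the coordinates of $x$. At a backward level the procedures of Section 8 are run in the reversed view with $N-s_k$, $N-G_k$ in place of $s_k,G_k$, and resulting positions $s$ are converted back to $N-s$.

**Definition (certified chain and value).** Given a start $s\in P$, let $s_0=s$. If $\pi_k$ is idle, $s_{k+1}=s_k$. Otherwise $s_{k+1}$ is the $c$-th smallest element, in the order of the direction of level $k$, of the certified list for $\pi_k$ at level $k$ and $G_k$. The chain is *certified* if all lists used are certified and have at least $c$ elements, and $0\le G_k\le N$ and $|s_k-G_k|\le\gamma_k$ for all $k\le\min(\kappa,K-1)$. The *certified value* is computed from $G_\kappa,s_\kappa$ by the certified list (SHORT, LETTER) or by Lemma 3 (PER). For LOC$(i)$ it is the label at the $i$-th element of $P$ after $s_K$ in the direction of level $K$ (for $i=0$, at $s_K$ itself), found by Fact 3. The value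 is *uncertified* if its list is uncertified, if LETTER finds fewer than $c$ elements, if Lemma 3 outputs "uncertified", or if fewer than $i$ boundaries follow $s_K$.

*Example.* For the label $((j,D,l,3),\text{idle};\mathrm{PER}(D',\ell))$ one checks: $|s-G_0|\le\gamma_0$; the level-$0$ list from $G_0$ is certified with third element $s_1$; $|s_1-G_1|\le\gamma_1$; $s_2=s_1$ and $|s_2-G_2|\le\gamma_2$; and Lemma 3 from $G_2,s_2$, backward, certifies. No check needs the outcome of a previous check.

**Parallel evaluation.** Each $s_k$ is either $s$ or a function of $(k',G_{k'},\pi_{k'})$ and the view, where $k'<k$ is the last non-idle level before $k$. Hence for fixed $\Pi,\mathcal G$ all $s_k$, all checks and the value are computed in parallel in constant depth, independent of the number of levels.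

**Lemma 4.** (Sound) If $s=pos(a)$ and the chain and value are certified, then $s_k$ is the position of $a_k$ for the ideal chain, for all $k\le\kappa$, and the value is $val_\Pi(a)$. (Complete) If $(\Pi,a)$ is robust, then with $G_k=\gamma_k\lfloor p_k/\gamma_k\rfloor$, where $p_k$ is the position of $a_k$ in $x$-coordinates, the chain and value from $pos(a)$ are certified.

*Proof.* (Sound) Induct on $k$. If $s_k$ is the position of $a_k$, then $|s_k-G_k|\le\gamma_k$ is one of the checks (the distance is the same in reversed coordinates). So by (6) a certified list used at level $k$ equals $C_l(a_k)$, and its $c$-th element is $a_{k+1}$. At the end the value is right by (6), by Lemma 3, or directly for LOC. (Complete) We have $0\le G_k\le p_k\le N$ and $p_k-G_k<\gamma_k$. By robustness and (6) all lists used are certified and equal $C_l(a_k)$, so inductively $s_k=p_k$. The value is certified by (6) and by Lemma 3, and for LOC because the ideal value is defined. $\square$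

**Lemma 5.** There are $m^{O(1)}$ labels, and there is a set $\mathfrak G$ of $m^{O(1)}$ sequences, not depending on the view, that contains all sequences needed in (Complete).

*Proof.* A non-idle entry has at most $R^4\cdot R^4\cdot R\cdot R$ values, so there are at most $R^{11}$ entries per level. Hence there are at most $R^{11H}R^{O(1)}\le(mR)^{11}R^{O(1)}=m^{O(1)}$ labels. In (Complete), $|p_{k+1}-p_k|\le w(D+2T)g_k\le1.1wr_k$, since distances are not affected by reversal. So $|G_{k+1}-G_k|\le1.1wr_k+\gamma_k+\gamma_{k+1}\le2wr_k$. Also $G_{k+1}-G_k$ is a multiple of $\gamma_{k+1}=\gamma_k/R=r_k/(16R^5)$. This leaves at most $64wR^5+1\le R^6$ possibilities per level. There are at most $m+1$ possibilities for $G_0$, and at most $K$ possible lengths of the sequence. In total there are $m^{O(1)}R^{6H}=m^{O(1)}$ sequences. $\square$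

The set $\mathfrak G$ is hard-wired into the circuits.

## 10. The acceptance test and the proof of Theorem B(1)

Assume (∗) and delete blocks not occurring in $E$. If $E=\emptyset$, then $L_E=\{\epsilon\}$. The empty word is accepted, and finitely many small $m$ are handled by tables.

**Step 1: the hidden alphabet.** Let $\Gamma$ be the set of connected components of the bipartite graph $E$. By (∗), two $\mathcal U$-blocks with a common neighbor have equal length, and so have two $\mathcal V$-blocks with a common neighbor. Following paths, all $U$ in a component $\zeta$ have one length $\omega_1(\zeta)$ and all $V$ in $\zeta$ have one length $\omega_2(\zeta)$. Let $w$ bound all lengths. For $L$ there are two components $\{ac,b\}$ and $\{a,bc\}$, which are the letters $1$ and $0$ of Section 3.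

**Step 2: extract two views.** Let $W_0$ be the input, of length $m$. Check that $W_0=uv$ with $u\in\mathcal U^*$, $v\in\mathcal V^*$, both nonempty, and reject otherwise. Here $v$ starts at the first letter of $B$; blocks of $u$ start exactly at letters of $A$, and blocks of $v$ exactly at letters of $B$. So the factorization into blocks is unique and its validity is a check of windows of length $O(w)$. Read $u$ from the left and $v$ *from the right*, and label each block boundary by the component of the block that follows in the reading direction, and the last boundary by $\$$. This gives views $\lambda_1$ on $[0,N_1]$ and $\lambda_2$ on $[0,N_2]$, with $N_1=|u|$, $N_2=|v|$, of nonempty words $x^{(1)},x^{(2)}\in\Gamma^*$ with weights $\omega_1,\omega_2$. As $N_1+N_2=m$ and $N_1,N_2\ge1$, we have $|x^{(i)}|+1\le m$. The value $N_1$ is found by trying all values. Let $P_1,P_2$ be the boundary sets.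

**Step 3: the relation.** For $s\in P_1$, $t\in P_2$ let $Rel(s,t)$ mean: *there are no label $\Pi$ and $\mathcal G_1,\mathcal G_2\in\mathfrak G$ such that the chain from $s$ in $\lambda_1$ along $(\Pi,\mathcal G_1)$ and the chain from $t$ in $\lambda_2$ along $(\Pi,\mathcal G_2)$ are both certified with certified values that differ.* By Section 9, $Rel$ is computed by constant-depth polynomial-size circuits. On inputs with $x^{(1)}\ne x^{(2)}$ it is just some relation.

**Step 4: the test.** Accept iff $(0,0)\in Rel$ and for every $(s,t)\in Rel$ one of the following holds: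

- $s=N_1$ and $t=N_2$;
- $s<N_1$, $t<N_2$, the blocks $U$ at $s$ and $V$ at $t$ satisfy $(U,V)\in E$, and $(s+|U|,t+|V|)\in Rel$.

**Step 5: acceptance implies membership.** This needs no property of $Rel$. Start at $(0,0)$ and follow successors. Both coordinates grow, so we pass matched blocks in $E$ until $(N_1,N_2)$ is reached. Hence $W_0=U_1\cdots U_nV_n\cdots V_1$ with all $(U_i,V_i)\in E$, and $W_0\in L_E$.

**Step 6: membership implies acceptance.** Let $W_0\in L_E$ be nonempty. The format check succeeds. Since $U_i$ and $V_i$ lie in the same component, $x^{(1)}=x^{(2)}=:x$, of length $n\ge1$. We claim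
$$Rel=\{(pos_1(a),pos_2(a)):0\le a\le n\}.$$

*True pairs are never refuted.* For $(pos_1(a),pos_2(a))$, certified values on both sides equal $val_\Pi(a)$ by (Sound), and this value depends only on $x$ and $m$, not on the weights. So they never differ, and the pair is in $Rel$.

*False pairs are refuted.* For $(pos_1(a),pos_2(b))$ with $a\ne b$, Lemma 1 gives $\Pi$ with $(\Pi,a),(\Pi,b)$ robust and $val_\Pi(a)\ne val_\Pi(b)$. By (Complete), Lemma 5 and (Sound), both chains and values are certified for suitable $\mathcal G_1,\mathcal G_2\in\mathfrak G$, with these different values. So the pair is not in $Rel$.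

By the claim, $(0,0)\in Rel$, and the pair for $a=n$ is $(N_1,N_2)$. For $a<n$ the blocks at $pos_1(a),pos_2(a)$ are $U_{a+1},V_{a+1}$, with $(U_{a+1},V_{a+1})\in E$, and the successor pair is the one for $a+1$. So the test accepts. Hence $L_E\in\mathbf{AC}^0$, which is Theorem B(1). $\blacksquare$

With $A=\{a\}$, $B=\{b\}$, $C=\{c\}$, $E=\{(ac,b),(a,bc)\}$ and $w=2$ we get $L\in\mathbf{AC}^0$, which is Theorem A. $\blacksquare$

## 11. When a block has partners of two lengths: $\mathbf{TC}^0$-completeness

Suppose (∗) fails, say $(U,V),(U,V')\in E$ with $|V|\ne|V'|$. The other case is symmetric, with the roles of the two halves exchanged.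

**Step 1: hardness.** We repeat the reduction of Section 1 with general blocks. For $y\in\{0,1\}^M$ replace each $0$ by $V^{|V'|}$ and each $1$ by $V'^{|V|}$. These two words have equal length $|V||V'|$, so each letter of the resulting word $v(y)$ depends on one bit of $y$. If $y$ has $k$ ones, $v(y)$ has
$$n_k=|V'|M+(|V|-|V'|)k$$
blocks, which is injective in $k$. The factorization into blocks is unique and all blocks of $v(y)$ are $E$-neighbors of $U$, so membership of $U^nv(y)$ in $L_E$ only requires equal numbers of blocks:
$$U^{n_k}\,v(y)\in L_E\iff y\text{ has exactly }k\text{ ones}.$$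
So MAJORITY, an OR over suitable $k$ of such queries, and likewise PARITY, is computed by constant-depth polynomial-size circuits with $L_E$-gates. Since PARITY $\notin\mathbf{AC}^0$ (Furst–Saxe–Sipser; Ajtai), $L_E\notin\mathbf{AC}^0$, and $L_E$ is $\mathbf{TC}^0$-hard.

**Step 2: membership in $\mathbf{TC}^0$, for every $E$.** With counting available the obvious algorithm works. Check the format. Compute by counting the rank from the left of every $\mathcal U$-block and the rank from the right of every $\mathcal V$-block. Check that the numbers of blocks agree and that blocks of equal rank form pairs in $E$. This proves Theorem B(2). $\blacksquare$
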